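\title{The maximum size of a comma-free code is asymptotically $q^n/n$}

\begin{abstract}
Let $M(n,q)$ be the maximum size of a comma-free code of length $n$ over an alphabet of $q$ letters. We prove that
$\frac{q^n}{n}\big(1-\frac{12\log_q n+5}{n}\big)\le M(n,q)\le \frac{q^n}{n}$ for all $n,q\ge 2$. Hence $M(n,q)\sim q^n/n$ as $n\to\infty$, uniformly in $q$, which proves a conjecture from Levenshtein's survey. The code is defined by a condition on subwords of length $\lceil n/2\rceil$, and this condition comes from a random total order on subwords of logarithmic length. For fixed even $n=2h$ we also show that $\liminf_{q\to\infty} nM(n,q)/q^n\ge 1-1/n$, while $nM(n,q)/q^n\le 1-3^{-h(2^h-1)}$ for every $q$.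
\end{abstract}

\section{The problem and the results}\label{sec:intro}

Fix integers $q\ge2$ and $n\ge2$ and the alphabet $F=\{0,1,\dots,q-1\}$. For a word $w=w_1w_2\cdots$ we write $w[s,t]=w_sw_{s+1}\cdots w_t$. For $x,y\in F^n$ and $1\le i\le n-1$, the \emph{splice}
\[
T_i(x,y)=x[i+1,n]\,y[1,i]=x_{i+1}\cdots x_n\,y_1\cdots y_i
\]
is the block of $n$ consecutive letters of the concatenation $xy$ that starts after position $i$. A code $C\subseteq F^n$ is \emph{comma-free} if $T_i(x,y)\notin C$ for all $x,y\in C$ (not necessarily distinct) and all $1\le i\le n-1$. If codewords are written one after another with no separating symbol, a reader who starts at a wrong place sees a splice; in a comma-free code this block is never a codeword, so the boundaries can be recovered from the text itself. Let $M(n,q)$ be the maximum cardinality of a comma-free code $C\subseteq F^n$.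

The case $x=y$ already gives an upper bound. The \emph{rotations} of $z\in F^n$ are $z$ and the words $T_i(z,z)$; they form the \emph{rotation class} of $z$, and these classes partition $F^n$. Call $z$ \emph{primitive} if its $n$ rotations are distinct. Let $C$ be comma-free and $z\in C$. No $T_i(z,z)$ lies in $C$, and in particular $T_i(z,z)\ne z$. If the rotations of $z$ by $i$ and by $j>i$ places were equal, rotating both back by $i$ places would give $T_{j-i}(z,z)=z$. So $z$ is primitive and is the only codeword in its class, and therefore
\begin{equation}\label{eq:rot}
n|C|=\#\{a\in F^n:\ \text{some rotation of } a \text{ lies in } C\}\le q^n .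
\end{equation}
Thus $n|C|/q^n$ is the fraction of all words whose rotation class is represented in $C$, and the ratio $nM(n,q)/q^n$ is the natural quantity to study.

Only primitive words are counted in \eqref{eq:rot}. Every word of length $n$ is, in exactly one way, a power of a primitive word whose length divides $n$, so by M\"obius inversion there are $\sum_{d\mid n}\mu(d)q^{n/d}$ primitive words of length $n$; here $\mu(d)=(-1)^r$ if $d$ is a product of $r$ distinct primes, and $\mu(d)=0$ otherwise. This gives the bound of Golomb, Gordon and Welch,
\begin{equation}\label{eq:ggw}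
M(n,q)\le\frac1n\sum_{d\mid n}\mu(d)\,q^{n/d}.
\end{equation}
A word that is not primitive is determined by a divisor $g\le n/2$ of $n$ and its first $g$ letters, so there are at most $\sum_{1\le g\le n/2}q^g\le 2q^{n/2}$ such words. The right side of \eqref{eq:ggw} therefore lies between $(q^n-2q^{n/2})/n$ and $q^n/n$.

Equality in \eqref{eq:ggw} means that one can pick a word from every primitive class so that no splice of two different picks is again a pick. The shortest lengths show that this depends on parity. For $n=3$ it is always possible (Example~\ref{ex:three}). For $n=2$, split $F$ into parts $F_0,F_1,F_2$ and let $C$ consist of the words $uv$ with $u\in F_r$, $v\in F_s$, $r<s$. A splice $x_2y_1$ of two codewords has $x_2\in F_1\cup F_2$ and $y_1\in F_0\cup F_1$, so it is not a codeword. When $3\mid q$, equal parts give $|C|=q^2/3$, and Theorem~\ref{thm:even}(b) below shows that $M(2,q)\le q^2/3$ for all $q$. The bound \eqref{eq:ggw} is $(q^2-q)/2$, which is larger as soon as $q>3$.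

In general, Eastman proved that \eqref{eq:ggw} is attained for every odd $n$ and every $q$, while for even $n$ it cannot be attained if $q$ is large compared to $n$. Write $f\lesssim g$ for $\limsup f/g\le1$. For fixed $n\ge5$ and $q\to\infty$ it is known that $\frac{2q^n}{en}\lesssim M(n,q)\lesssim\frac{q^n}{n}$, and Levenshtein proved that $\frac{2^n}{en}\lesssim M(n,2)$ as $n\to\infty$ over even $n$. So even lengths carry a defect, and one asks whether it fades as the length grows. Levenshtein's survey \cite{Lev} conjectures that it does, namely that
\[
\lim_{n\to\infty}\frac{nM(n,q)}{q^n}=1\qquad\text{for every fixed } q\ge2,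
\]
and lists the problem as open. Along odd $n$ the limit follows from Eastman's theorem and the estimate of the right side of \eqref{eq:ggw}; the content lies in the even lengths. We prove the conjecture by one construction for all $n$, which does not use Eastman's theorem.

\begin{theorem}\label{thm:main}
For all $n\ge2$ and $q\ge2$,
\[
\frac{q^n}{n}\Big(1-\frac{12\log_q n+5}{n}\Big)\ \le\ M(n,q)\ \le\ \frac{q^n}{n}.
\]
Hence $\lim_{n\to\infty}nM(n,q)/q^n=1$ for every fixed $q\ge2$, uniformly in $q$.
\end{theorem}

The relative error is thus $O\big((1+\log_qn)/n\big)$. The second theorem concerns the other regime, in which an even length is fixed and the alphabet grows.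

\begin{theorem}\label{thm:even}
Let $n=2h$ be even.
\begin{itemize}
\item[(a)] $\displaystyle\liminf_{q\to\infty}\frac{nM(n,q)}{q^n}\ge 1-\frac1n$.
\item[(b)] For every $q\ge2$, $\displaystyle\ \frac{nM(n,q)}{q^n}\le 1-3^{-h(2^h-1)}$.
\end{itemize}
\end{theorem}

The constant in (a) exceeds $2/e$ for every even $n\ge4$, because $1-\frac1n\ge\frac34$ and $e>\frac83$. By (b), for fixed even $n$ the ratio does not tend to $1$ as $q\to\infty$, so in the conjecture it is essential that $n\to\infty$. For $n=2$, (b) reads $M(2,q)\le q^2/3$.

Section~\ref{sec:windows} attaches a comma-free code $C_P$ to every set $P$ of words of half length and turns the computation of $|C_P|$ into a question about points on a circle. Section~\ref{sec:keys} chooses $P$ and proves Theorem~\ref{thm:main}. Sections~\ref{sec:lower} and~\ref{sec:upper} prove the two parts of Theorem~\ref{thm:even}. Throughout,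
\[
h=\lceil n/2\rceil,\qquad n-h=\lfloor n/2\rfloor,\qquad t_+=\max(0,t)\ \text{ for real } t.
\]

\section{Codes defined by windows of half length}\label{sec:windows}

A splice consists of a suffix of $x$ of length $n-i$ and a prefix of $y$ of length $i$, and one of the two pieces has length at least $h$. So either the first $h$ letters of the splice sit inside $x$, away from its start, or the first $h$ letters of $y$ sit inside the splice, away from its start. Both situations are excluded if the start of a codeword carries a signal of length $h$ that occurs nowhere else in a codeword. For $P\subseteq F^h$ let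
\[
C_P=\{z\in F^n:\ z[1,h]\in P,\ \ z[1+d,h+d]\notin P\ \text{ for } 1\le d\le n-h\}.
\]

\begin{lemma}\label{lem:CP}
The code $C_P$ is comma-free for every $P\subseteq F^h$.
\end{lemma}

\begin{proof}
Suppose that $x,y,z\in C_P$ and $z=T_i(x,y)=x[i+1,n]\,y[1,i]$ with $1\le i\le n-1$.

Let $i\le n-h$. The piece $x[i+1,n]$ has length at least $h$, so $z[1,h]=x[1+i,h+i]$. The left side is in $P$ because $z\in C_P$, and the right side is not in $P$ because $x\in C_P$ (take $d=i$).

Let $i\ge n-h+1$. Since $h-1\le n-h$, we have $i\ge h$, and $d=n-i$ satisfies $1\le d\le h-1\le n-h$. The piece $y[1,i]$ starts at position $1+d$ of $z$ and has length at least $h$, so $z[1+d,h+d]=y[1,h]$. The right side is in $P$ because $y\in C_P$, and the left side is not in $P$ because $z\in C_P$.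

Both cases are contradictory.
\end{proof}

\begin{example}\label{ex:three}
Let $n=3$, so $h=2$, and let $P=\{u\in F^2:u_1<u_2\}$. Then $C_P=\{z:\ z_1<z_2\ge z_3\}$. For $z_2=t$ there are $t$ choices of $z_1$ and $t+1$ choices of $z_3$, so $|C_P|=\sum_{t=0}^{q-1}t(t+1)=(q^3-q)/3$, which is the right side of \eqref{eq:ggw}.
\end{example}

To count $C_P$ in general we use \eqref{eq:rot}, which suggests writing words around a circle. A \emph{cyclic word} is a map $a\colon\mathbb Z_n\to F$, $i\mapsto a_i$; we identify it with the word $a_0a_1\cdots a_{n-1}$, whose rotations are the words $a_ia_{i+1}\cdots a_{i+n-1}$. The \emph{window} of $a$ at $i\in\mathbb Z_n$ is $a_ia_{i+1}\cdots a_{i+h-1}\in F^h$. Call $i$ a \emph{candidate} if the window at $i$ lies in $P$, and call $i$ \emph{marked} if $i$ is a candidate and none of $i+1,\dots,i+(n-h)$ is a candidate. For $z=a_i\cdots a_{i+n-1}$ and $0\le d\le n-h$, the subword $z[1+d,h+d]$ is the window at $i+d$, so $i$ is marked if and only if the rotation starting at $i$ lies in $C_P$. By Lemma~\ref{lem:CP}, a cyclic word has at most one marked position, and \eqref{eq:rot} gives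
\begin{equation}\label{eq:count}
n|C_P|=\#\{a\in F^{\mathbb Z_n}:\ a \text{ has a marked position}\}.
\end{equation}
A marked position is a candidate followed by a gap of more than half the circle. Such a gap exists when the candidates are confined to the other half.

\begin{lemma}\label{lem:arc}
Let $m$ be a candidate of $a$, and suppose that every candidate has the form $m+e$ with $0\le e\le h-1$. Then $a$ has a marked position.
\end{lemma}

\begin{proof}
Let $e^*\in\{0,\dots,h-1\}$ be largest such that $m+e^*$ is a candidate. Then no $m+e$ with $e^*<e\le n-1$ is a candidate. For $1\le d\le n-h$ we have $e^*<e^*+d\le n-1$, so $m+e^*$ is marked.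
\end{proof}

The task is to choose $P$ so that almost every cyclic word has a candidate and has all its candidates within $h$ consecutive positions. An unstructured random choice does not achieve this. Put each word of $F^h$ into $P$ independently with probability $p$, and take a cyclic word whose $n$ windows are distinct. Each position is marked with probability $p(1-p)^{n-h}$ and at most one is marked, so a marked position exists with probability $np(1-p)^{n-h}$. For even $n$ this is at most $np\,e^{-np/2}\le 2/e$. Small $p$ leaves too many words without a candidate, and large $p$ scatters candidates around the circle. We need candidates that are strongly dependent: one should always exist, and it should by itself clear almost half of the circle.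

\section{Windows that begin with their least key}\label{sec:keys}

\subsection*{Large alphabets: the least letter}
A minimum has both properties. Let
\begin{equation}\label{eq:A}
A=\{u\in F^h:\ u_1<u_j\ \text{ for } 2\le j\le h\}
\end{equation}
and take $P=A$, so that $i$ is a candidate when $a_i$ is smaller than the next $h-1$ letters. If the letters of $a$ are distinct, the position $m$ of the least letter is a candidate, and the $h-1$ positions before $m$ are not, because their windows contain $a_m$ as a later letter.

For $n=3$ this is Example~\ref{ex:three}. The first even case in which the mechanism is visible is $n=4$, where $h=2$, the candidates are the ascents $a_i<a_{i+1}$, and $C_A=\{z:\ z_1<z_2\ge z_3\ge z_4\}$. Take the six cyclic words with the letters $0,1,2,3$ and $a_0=0$.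
\begin{center}
\begin{tabular}{l|cccccc}
$a_0a_1a_2a_3$ & $0132$ & $0231$ & $0321$ & $0123$ & $0213$ & $0312$\\ \hline
candidates & $0,1$ & $0,1$ & $0$ & $0,1,2$ & $0,2$ & $0,2$\\
marked & $1$ & $1$ & $0$ & none & none & none\\
codeword & $1320$ & $2310$ & $0321$ & & &
\end{tabular}
\end{center}
Position $0$ is always a candidate, position $3$ never is, and position $1$ does no harm by Lemma~\ref{lem:arc}. Everything is decided at position $2$, opposite the minimum. It is a candidate in half of the cases, because its window has only two letters; with windows of length $h$ the proportion is $1/h$, which tends to $0$.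

\subsection*{Keys}
For fixed $q$ and $n>q$ the letters of a cyclic word cannot be distinct. We compare short subwords instead of letters. Let $1\le k\le h$, put $L=h-k\ge0$, fix a total order $<$ on $F^k$, and let
\begin{equation}\label{eq:P}
P=\{u\in F^h:\ u[1,k]<u[1+j,k+j]\ \text{ for } 1\le j\le L\}.
\end{equation}
A word of length $h$ has $L+1$ subwords of length $k$, and $P$ asks that the first be strictly smaller than the others. For a cyclic word $a$, the \emph{key} at $i$ is $K_i=a_ia_{i+1}\cdots a_{i+k-1}\in F^k$. Then $i$ is a candidate if and only if $K_i<K_{i+j}$ for $1\le j\le L$. The price of longer keys is that a window sees fewer of them: the least key clears only the $L=h-k$ positions before it (Figure~\ref{fig:circle}).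

\begin{figure}[ht]
\centering
\begin{tikzpicture}
\draw[gray] (0,0) circle (1.8);
\foreach \e in {0,...,5} {\fill ({90-30*\e}:1.8) circle (2.5pt);}
\foreach \e in {6,7} {\filldraw[fill=white,thick] ({90-30*\e}:1.8) circle (3pt);}
\foreach \e in {8,...,11} {\node at ({90-30*\e}:1.8) {$\times$};}
\foreach \e in {0,...,11} {\node at ({90-30*\e}:2.2) {\small $\e$};}
\end{tikzpicture}
\caption{The positions $m+e$ of a cyclic word with distinct keys, labeled by $e$, where $m$ is the position of the least key; here $n=12$, $h=6$, $k=2$, $L=4$. Candidates at the filled positions $0\le e\le h-1$ do no harm. The crossed positions $n-L\le e\le n-1$ are never candidates. If the open positions $h\le e\le n-L-1$ are not candidates, the word has a marked position.}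
\label{fig:circle}
\end{figure}

\begin{lemma}\label{lem:min}
Suppose that the $n$ keys of $a$ are distinct and that $K_m$ is the least. If no $m+e$ with $h\le e\le n-L-1$ is a candidate, then $a$ has a marked position. The number of integers $e$ in this range is $n-2h+k\le k$.
\end{lemma}

\begin{proof}
Since $L<n$, the positions $m+1,\dots,m+L$ differ from $m$, so their keys exceed $K_m$ and $m$ is a candidate. Let $n-L\le e\le n-1$ and $j=n-e$. Then $1\le j\le L$ and $(m+e)+j=m$ in $\mathbb Z_n$, so if $m+e$ were a candidate we would have $K_{m+e}<K_m$, which is false. Together with the hypothesis this shows that every candidate is $m+e$ with $0\le e\le h-1$, and Lemma~\ref{lem:arc} applies. The range contains $n-L-h=n-2h+k$ integers, and $n\le 2h$.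
\end{proof}

Without distinct keys the minimum need not be unique, and the lemma fails: for $L\ge1$ a constant word has no candidate at all. We next show that keys of logarithmic length are usually distinct. Two disjoint keys agree with probability $q^{-k}$. The point to check is that the same holds when the keys overlap, possibly at both ends, since they lie on a circle.

\begin{lemma}\label{lem:distinct}
Let $1\le k\le h$. For $i\ne j$ in $\mathbb Z_n$, exactly $q^{n-k}$ cyclic words satisfy $K_i=K_j$. Consequently at least $q^n\big(1-\binom n2q^{-k}\big)_+$ cyclic words have all keys distinct.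
\end{lemma}

\begin{proof}
Put $\delta=j-i\ne0$ and $I=\{i,i+1,\dots,i+k-1\}\subseteq\mathbb Z_n$. The equation $K_i=K_j$ says that $a_v=a_{v+\delta}$ for all $v\in I$. Let $D$ be the digraph on $\mathbb Z_n$ with the $k$ arcs $v\to v+\delta$, $v\in I$. The solutions $a$ are the maps that are constant on each connected component of $D$, so their number is $q$ to the power of the number of components.

All in-degrees and out-degrees in $D$ are at most $1$, so each component is a directed path (possibly a single vertex) or a directed cycle. We claim that there is no cycle. The vertices of a cycle through $v$ are $v,v+\delta,v+2\delta,\dots$, which form a coset of the subgroup generated by $\delta$, that is, a residue class modulo $g=\gcd(\delta,n)$. As $g$ is a proper divisor of $n$, we have $g\le\lfloor n/2\rfloor$. Every vertex of a cycle has an outgoing arc, so this residue class is contained in $I$. But the complement of $I$ consists of $n-k\ge n-h=\lfloor n/2\rfloor\ge g$ consecutive elements of $\mathbb Z_n$, and any $g$ consecutive elements meet every residue class modulo $g$. This proves the claim.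

A path has one more vertex than it has arcs, so $D$ has $n-k$ components, which is the first statement. Summing over the $\binom n2$ pairs $\{i,j\}$ shows that at most $\binom n2q^{n-k}$ cyclic words have two equal keys, and the number of remaining words is also nonnegative.
\end{proof}

The hypothesis $k\le h$ is what excludes cycles. Some bound on $k$ is needed: for even $n$ and $k=n$, the equation $K_0=K_h$ has $q^h$ solutions, not $q^0$.

It remains to bound the chance that one of the at most $k$ positions in Lemma~\ref{lem:min} is a candidate. For a fixed order on $F^k$ and a random word this is awkward, because neighboring keys share letters and their relative order need not be uniform. We exchange the roles: the word is fixed and the order is random. Overlaps then play no part, since all that matters is that the keys are distinct elements of $F^k$.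

\begin{proposition}\label{prop:size}
Let $1\le k\le h$. For some total order on $F^k$, the set $P$ in \eqref{eq:P} satisfies
\[
|C_P|\ge\frac{q^n}{n}\Big(1-\binom n2q^{-k}\Big)_+\Big(1-\frac{k}{h-k+1}\Big)_+ .
\]
\end{proposition}

\begin{proof}
Choose the order on $F^k$ uniformly at random, and fix a cyclic word $a$ with distinct keys. The order induced on the $n$-element set $\{K_0,\dots,K_{n-1}\}$ is uniform, because permuting the elements of this set preserves the distribution of the order on $F^k$ and carries any order of the set to any other. Condition on the position $m$ of the least key; the order of the other $n-1$ keys is still uniform.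

Let $h\le e\le n-L-1$. Since $1\le e$ and $e+L\le n-1$, the positions $m+e,\dots,m+e+L$ are distinct and different from $m$. Each of the $L+1$ keys at these positions is equally likely to be the least among them, so $m+e$ is a candidate with conditional probability $\frac1{L+1}=\frac1{h-k+1}$. There are at most $k$ such $e$. By the union bound and Lemma~\ref{lem:min}, the word $a$ has a marked position with conditional probability at least $1-\frac{k}{h-k+1}$, whatever $m$ is. Hence the unconditional probability is at least $\beta=\big(1-\frac{k}{h-k+1}\big)_+$.

Take expectations in \eqref{eq:count} and keep only the words with distinct keys. Each contributes at least $\beta\ge0$, and Lemma~\ref{lem:distinct} bounds their number from below, so the expectation of $n|C_P|$ is at least $q^n\big(1-\binom n2q^{-k}\big)_+\beta$. Some order does at least as well as the average.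
\end{proof}

The two factors pull in opposite directions. The first needs $q^k$ much larger than $n^2$, and the second loses about $2k/n$. The choice $k\approx3\log_qn$ makes the first loss $O(1/n)$ and keeps the second of order $(1+\log_qn)/n$.

\begin{proof}[Proof of Theorem~\ref{thm:main}]
The upper bound is \eqref{eq:rot}. For the lower bound note first that for $\alpha,\beta\ge0$,
\begin{equation}\label{eq:plus}
(1-\alpha)_+(1-\beta)_+\ge1-\alpha-\beta :
\end{equation}
if $\alpha,\beta<1$ the left side is $1-\alpha-\beta+\alpha\beta$, and otherwise the right side is at most $0$. Let $k=\lceil3\log_qn\rceil$. Then $k\ge1$ because $n\ge2$, and $q^{-k}\le n^{-3}$ and $k<3\log_qn+1$.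

Suppose that $k\le n/4+1$. Then $h-k+1\ge n/2-n/4=n/4>0$. Thus the integer $h-k$ exceeds $-1$, so $k\le h$ and Proposition~\ref{prop:size} applies. We have $\frac{k}{h-k+1}\le\frac{4k}{n}$ and $\binom n2q^{-k}\le\frac{n^2}{2}\,n^{-3}=\frac1{2n}$. By Lemma~\ref{lem:CP}, Proposition~\ref{prop:size} and \eqref{eq:plus},
\[
M(n,q)\ge\frac{q^n}{n}\Big(1-\frac{4k+\frac12}{n}\Big)\ge\frac{q^n}{n}\Big(1-\frac{12\log_qn+5}{n}\Big),
\]
because $4k+\frac12<12\log_qn+\frac92$.

Suppose that $k>n/4+1$. Then $12\log_qn+5>4(k-1)+5>n$, so the claimed lower bound is negative and holds trivially.

Finally, $\frac{12\log_qn+5}{n}\le\frac{12\log_2n+5}{n}$ for all $q\ge2$, and the right side tends to $0$ and does not depend on $q$. This gives the uniform convergence.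
\end{proof}

\section{Fixed even length: recovering half of the lost classes}\label{sec:lower}

Now fix $n$ and let $q\to\infty$; the symbol $o(1)$ refers to this limit. Letters are almost always distinct, so keys of length $k=1$ suffice. For odd $n$ the range of $e$ in Lemma~\ref{lem:min} has $n-2h+1=0$ elements, so every cyclic word with distinct letters has a marked position and $n|C_A|\ge q(q-1)\cdots(q-n+1)=q^n(1-o(1))$. For even $n=2h$ the range is the single value $e=h$. If $m$ and $m+h$ are both candidates, every gap between candidates is at most $h$ and nothing is marked; these are the lost words, a fraction $1/h=2/n$.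

A lost word has a rotation $vu$ in which both halves $v$ and $u$ lie in $A$, so we try to add words of this shape. Two things must be arranged. First, no window strictly between the two halves may lie in $A$; this holds when $v_1>u_1$. Second, the middle splice $T_h$ must be controlled, and here $v_1>u_1$ is not enough: if $r,s,p,t\in A$ have $r_1>s_1>p_1>t_1$, then $rs$, $pt$ and $sp=T_h(rs,pt)$ all satisfy it. A threshold settles both points, since it prevents a word of $A$ from serving as the first half of one added word and as the second half of another.

\begin{proof}[Proof of Theorem~\ref{thm:even}(a)]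
Let $n=2h$, let $A$ be as in \eqref{eq:A}, and for an integer $\tau$ put
\[
A^+=\{u\in A:u_1\ge\tau\},\quad A^-=\{u\in A:u_1<\tau\},\quad C'=\{vu:\ v\in A^+,\ u\in A^-\},
\]
and $C=C_A\cup C'$. We record three properties of a word $z\in C$.
\begin{itemize}
\item[(i)] $z[1,h]\in A$. This holds by the definitions of $C_A$ and $C'$.
\item[(ii)] $z[1+d,h+d]\notin A$ for $1\le d\le h-1$. For $z\in C_A$ this holds by definition. For $z=vu\in C'$ the subword is $v_{d+1}\cdots v_hu_1\cdots u_d$. Its first letter satisfies $v_{d+1}>v_1\ge\tau>u_1$, and $u_1$ is a later letter, so the subword is not in $A$.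
\item[(iii)] If $z[h+1,n]\in A$, then $z\in C'$. Indeed, for $z\in C_A$ the condition with $d=h$ says $z[h+1,n]\notin A$. The same condition shows that $C_A\cap C'=\emptyset$.
\end{itemize}

\emph{The code $C$ is comma-free.} Suppose that $z=T_i(x,y)$ with $x,y,z\in C$. If $1\le i\le h-1$, then $x[1+i,h+i]=z[1,h]\in A$ by (i), against (ii) for $x$. If $h+1\le i\le n-1$, then $d=n-i$ satisfies $1\le d\le h-1$ and $z[1+d,h+d]=y[1,h]\in A$ by (i), against (ii) for $z$. If $i=h$, then $z=sp$ with $s=x[h+1,n]$ and $p=y[1,h]$. By (i) for $y$ we have $p\in A$, so (iii) gives $z\in C'$ and $s\in A^+$. By (i) for $z$ we have $s\in A$, so (iii) gives $x\in C'$ and $s\in A^-$. But $A^+\cap A^-=\emptyset$.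

\emph{The size of $C_A$.} For $k=1$ and the usual order on $F$, the set $P$ in \eqref{eq:P} is $A$. Any other order on $F$ is obtained from the usual one by renaming the letters, which does not change $|C_P|$. So Proposition~\ref{prop:size} with $k=1$ holds for the usual order and gives
\[
|C_A|\ge\frac{q^n}{n}\Big(1-\binom n2\frac1q\Big)_+\Big(1-\frac1h\Big)=\frac{q^n}{n}\Big(1-\frac2n-o(1)\Big).
\]

\emph{The size of $C'$.} A word of $A$ with first letter $q-1-j$ has $j$ choices for each later letter, so $|A|=\sum_{j=0}^{q-1}j^{h-1}$ with $0^0=1$. Comparison with $\int_0^qt^{h-1}\,dt$ gives $q^h/h-q^{h-1}\le|A|\le q^h/h$. Let $\tau$ be the least integer with $|A^-|\ge|A|/2$. Raising the threshold by $1$ adds at most $q^{h-1}$ words to $A^-$, so $|A^-|\le|A|/2+q^{h-1}$ and $|A^+|\ge|A|/2-q^{h-1}$. Hence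
\[
|C'|=|A^+|\,|A^-|\ge\frac{|A|}{2}\Big(\frac{|A|}{2}-q^{h-1}\Big)=\frac{q^{2h}}{4h^2}(1-o(1))=\frac{q^n}{n}\Big(\frac1n-o(1)\Big).
\]

Since $C_A$ and $C'$ are disjoint, $|C|\ge\frac{q^n}{n}\big(1-\frac2n+\frac1n-o(1)\big)=\frac{q^n}{n}\big(1-\frac1n-o(1)\big)$.
\end{proof}

\section{Fixed even length: a positive fraction of classes is always lost}\label{sec:upper}

For even $n=2h$ the middle splice cuts codewords into two halves of the same length, and this alone forces a loss. Let $C\subseteq F^n$ be comma-free, and define a digraph on $F^h$ by $u\to v$ if $uv\in C$. It has no walk $u_0\to u_1\to u_2\to u_3$, with repeated vertices allowed, since then $u_0u_1$, $u_2u_3$ and $T_h(u_0u_1,u_2u_3)=u_1u_2$ would all lie in $C$. So the \emph{color}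
\[
c(v)=\text{maximal number of arcs of a walk ending at } v
\]
takes values in $\{0,1,2\}$. A longest walk ending at $u$ extends along an arc $u\to v$, so $u\to v$ implies $c(u)<c(v)$: the two halves of a codeword have different colors.

For a cyclic word $a$ let $u_i=a_i\cdots a_{i+h-1}$ be the window at $i$, and let
\[
B=\{a\in F^{\mathbb Z_n}:\ c(u_i)=c(u_{i+h})\ \text{ for all } i\in\mathbb Z_n\}.
\]
The rotation of $a$ starting at $i$ is $u_iu_{i+h}$, so no rotation of a word of $B$ lies in $C$, and the equality in \eqref{eq:rot} gives
\begin{equation}\label{eq:B}
n|C|\le q^n-|B|.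
\end{equation}
We need a lower bound for $|B|/q^n$ that holds for every coloring and every $q$. For $h=1$ this is immediate: if the three colors have densities $\delta_0,\delta_1,\delta_2$ in $F$, then $|B|/q^2=\delta_0^2+\delta_1^2+\delta_2^2\ge\frac13$.

For $h\ge2$ we need $h$ coincidences of color at once, and the windows involved share letters. Consider $h=2$ and write $a=x_0x_1y_0y_1$. The conditions are $c(x_0x_1)=c(y_0y_1)$ and $c(x_1y_0)=c(y_1x_0)$. Each of the four windows takes one letter from $\{x_0,y_0\}$ and one from $\{x_1,y_1\}$, so it corresponds to a corner $(w_0,w_1)$ of the rectangle $\{x_0,y_0\}\times\{x_1,y_1\}$, read as $w_0w_1$ or as $w_1w_0$. Give each point of $F^2$ the pair of colors $\big(c(w_0w_1),c(w_1w_0)\big)$. If the four corners have the same pair, both conditions hold. This asks for more than is needed, but the chance that all corners of a random rectangle fall in one set can be bounded below by the density of the set alone.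

In general, for $x,y\in F^h$ indexed by $0,\dots,h-1$ and $\omega\in\{0,1\}^h$, let $w^\omega=w^\omega(x,y)\in F^h$ have $j$th coordinate $x_j$ if $\omega_j=0$ and $y_j$ if $\omega_j=1$; these $2^h$ tuples are the corners of the box spanned by $x$ and $y$. We use Jensen's inequality in the form $\mathbb E[X^p]\ge(\mathbb EX)^p$ for a nonnegative random variable $X$ and $p\ge1$.

\begin{lemma}[box inequality]\label{lem:box}
Let $h\ge1$ and $f\colon F^h\to[0,1]$, and let $x,y$ be independent and uniform in $F^h$. Then
\[
\mathbb E_{x,y}\prod_{\omega\in\{0,1\}^h}f(w^\omega)\ \ge\ (\mathbb Ef)^{2^h},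
\]
where $\mathbb Ef$ is the average of $f$ over $F^h$.
\end{lemma}

\begin{proof}
We induct on $h$. For $h=1$ the left side is $\mathbb E_{x,y}f(x)f(y)=(\mathbb Ef)^2$. Let $h\ge2$, and write a point of $F^h$ as $(w',t)$ with $w'\in F^{h-1}$ and $t\in F$. Fix the last coordinates $s$ of $x$ and $t$ of $y$, and put $f_{s,t}(w')=f(w',s)f(w',t)\in[0,1]$. Pairing the $\omega$ that differ only in the last coordinate turns the product into $\prod_{\omega'\in\{0,1\}^{h-1}}f_{s,t}(w^{\omega'})$, taken over the corners of the box spanned by the first $h-1$ coordinates of $x$ and $y$. By induction its expectation over these coordinates is at least $(\mathbb E_{w'}f_{s,t}(w'))^{2^{h-1}}$. Averaging over $s,t$ and applying Jensen's inequality with $p=2^{h-1}$, we find that the left side of the lemma is at least $S^{2^{h-1}}$, where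
\[
S=\mathbb E_{s,t}\,\mathbb E_{w'}f(w',s)f(w',t)=\mathbb E_{w'}\big(\mathbb E_tf(w',t)\big)^2\ge(\mathbb Ef)^2 ;
\]
the last step is Jensen's inequality with $p=2$. Hence the left side is at least $(\mathbb Ef)^{2^h}$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:even}(b)]
By \eqref{eq:B} it suffices to show $|B|\ge3^{-h(2^h-1)}q^n$. For $w=(w_0,\dots,w_{h-1})\in F^h$ record the colors of all rotations of $w$:
\[
\chi(w)=\big(\chi_0(w),\dots,\chi_{h-1}(w)\big)\in\{0,1,2\}^h,\qquad \chi_i(w)=c(w_iw_{i+1}\cdots w_{h-1}w_0\cdots w_{i-1}).
\]
Given $a$, put $x=(a_0,\dots,a_{h-1})$ and $y=(a_h,\dots,a_{2h-1})$, both indexed by $0,\dots,h-1$. For $0\le i\le h-1$ we have $u_i=x_i\cdots x_{h-1}y_0\cdots y_{i-1}$ and $u_{i+h}=y_i\cdots y_{h-1}x_0\cdots x_{i-1}$, so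
\begin{align*}
c(u_i)&=\chi_i(y_0,\dots,y_{i-1},x_i,\dots,x_{h-1}),\\
c(u_{i+h})&=\chi_i(x_0,\dots,x_{i-1},y_i,\dots,y_{h-1}).
\end{align*}
Both arguments are corners $w^\omega(x,y)$. So if $\chi$ takes the same value at all $2^h$ corners, then $c(u_i)=c(u_{i+h})$ for $0\le i\le h-1$. Since $i+2h=i$ in $\mathbb Z_n$, the conditions at $i$ and at $i+h$ are the same, and therefore $a\in B$.

For $g\in\{0,1,2\}^h$ let $\delta_g=|\chi^{-1}(g)|/q^h$, so that $\sum_g\delta_g=1$. For uniform $a$, the halves $x$ and $y$ are independent and uniform. By Lemma~\ref{lem:box} for the indicator function of $\chi^{-1}(g)$, all corners lie in $\chi^{-1}(g)$ with probability at least $\delta_g^{2^h}$. These events are disjoint for different $g$. By Jensen's inequality for the uniform average over the $3^h$ values of $g$, for which the mean of $\delta_g$ is $3^{-h}$,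
\[
\frac{|B|}{q^n}\ge\sum_g\delta_g^{2^h}\ge3^h\,(3^{-h})^{2^h}=3^{-h(2^h-1)}.\qedhere
\]
\end{proof}

\begin{thebibliography}{1}

\bibitem{Lev}
Levenshtein, \emph{Combinatorial problems motivated by comma-free codes},
\texttt{https://keldysh.ru/papers/2003/source/article/golomb4.pdf}.

\end{thebibliography}
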